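\title{Closed subgraphs of arc-colored tournaments}

\begin{abstract}
Color the arcs of a tournament so that no node is both the tail and the head of arcs of the same color. Two arcs of one color close the arc joining their tails and the arc joining their heads, and a set of arcs is closed if each of its arcs is closed once and is used to close once by its tail and once by its head. It has been conjectured that every such tournament with $n\ge 4$ nodes and at most $n-2$ colors has a closed set of arcs. We give a counterexample with six nodes and four colors and deduce counterexamples for every $n\ge 6$: with $m$ colors, closed sets can be avoided on $m+1+\lfloor (m+1)/5\rfloor$ nodes. We then show that the conjecture becomes true, with the exact threshold $m+1$, when arcs may be used with multiplicities. The proof combines linear duality, a transportation problem and Kruskal's algorithm.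
\end{abstract}

\section{The problem}\label{sec:problem}

A \emph{tournament} is a directed graph $D=(N,A)$ in which, for every two distinct nodes $u,v$, exactly one of the arcs $(u,v)$, $(v,u)$ is present; $u$ is the \emph{tail} and $v$ the \emph{head} of $(u,v)$. We write $n=|N|$ for the order. An \emph{arc-colored tournament with $m$ colors} is a tournament whose arc set is partitioned into $m$ nonempty color classes, each of which is directed bipartite: for every color $c$ there is a partition $N=S_c\cup T_c$ such that all arcs of color $c$ go from $S_c$ to $T_c$. Equivalently, no node is both a tail and a head of arcs of color $c$. We allow every order $n\ge1$; a single node has $0$ colors.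

Record for each node the side, $S_c$ or $T_c$, on which it lies for each color $c$. The arc joining two nodes has some color, and this color puts them on opposite sides. So distinct nodes have distinct records, and
\begin{equation}\label{eq:cube}
n\le 2^m .
\end{equation}

\begin{definition}\label{def:pairs}
A \emph{tail-pair} consists of two arcs $(i,k)$, $(j,l)$ of the same color with $i\ne j$; it \emph{closes} the arc joining $i$ and $j$. A \emph{head-pair} consists of two arcs $(k,i)$, $(l,j)$ of the same color with $i\neq j$; it \emph{closes} the arc joining $i$ and $j$. A \emph{pair} is a tail-pair or a head-pair.
\end{definition}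

The nodes $k$ and $l$ may coincide. They always lie outside $\{i,j\}$, because $i,j$ are on one side of the color of the pair and $k,l$ are on the other; in particular a pair does not contain the arc that it closes. Two arcs of one color with distinct tails and distinct heads give a tail-pair and a head-pair, and we count these as two different pairs. Every pair closes exactly one arc.

\begin{definition}\label{def:closed}
A nonempty set $A'\subseteq A$ is a \emph{closed subgraph} if one can choose, for each $e\in A'$, a pair of arcs of $A'$ that closes $e$, in such a way that every arc of $A'$ lies in exactly two chosen pairs, one tail-pair and one head-pair.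
\end{definition}

The definition is a balance condition. Each pair consumes two arc ends and produces one arc; a closed subgraph produces each of its arcs once and consumes both ends of each of its arcs once. The following form of the definition is the one we use.

\begin{lemma}\label{lem:pairing}
A nonempty set $A'\subseteq A$ is a closed subgraph if and only if there are a partition $M^+$ of $A'$ into tail-pairs and a partition $M^-$ of $A'$ into head-pairs such that the map sending a pair to the arc it closes is a bijection from $M^+\cup M^-$ onto $A'$. In particular, a closed subgraph has an even number of arcs of each color.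
\end{lemma}

\begin{proof}
Let $A'$ be closed. A pair closes only one arc, so distinct arcs have distinct chosen pairs, and the closing map is a bijection from the chosen pairs onto $A'$. The last condition of Definition~\ref{def:closed} says that the chosen tail-pairs partition $A'$ and that the chosen head-pairs partition $A'$. Conversely, given $M^+$ and $M^-$, choose for each arc its preimage under the bijection. The parity statement holds because $M^+$ splits $A'$ into monochromatic sets of size two.
\end{proof}

An arc of a closed subgraph is closed by two other arcs, so a closed subgraph has at least three arcs, hence at least four by parity. Four arcs suffice.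

\begin{example}[closed $C_4$]\label{ex:C4}
Let $(1,3),(2,4)$ have color $\sigma_1$ and let $(1,2),(3,4)$ have color $\sigma_2$. The arcs $(1,3),(2,4)$ close $(1,2)$ by their tails and $(3,4)$ by their heads; the arcs $(1,2),(3,4)$ close $(1,3)$ by their tails and $(2,4)$ by their heads. These four arcs form a closed subgraph.
\end{example}

\begin{example}[star coloring]\label{ex:star}
On the nodes $1,\dots,m+1$ take the arcs $(i,j)$ with $i<j$, and give $(i,j)$ the color $i$. There are $m$ colors. Each color has a single tail, so there is no tail-pair and hence no closed subgraph.
\end{example}

Thus $n-1$ colors suffice to avoid closed subgraphs on $n$ nodes, and one asks whether fewer colors suffice. For $n=4$ they do not. One color is impossible by \eqref{eq:cube}. With two colors, the four nodes have the four records $SS$, $ST$, $TS$, $TT$; call these nodes $1,2,3,4$. Nodes $1$ and $3$ are separated only by the first color, so they are joined by the arc $(1,3)$ of that color. In the same way $(2,4)$ has the first color and $(1,2)$, $(3,4)$ have the second, and these four arcs form a closed $C_4$. This case is recorded in \cite{cc}, together with the next one, which we quote: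
\begin{equation}\label{eq:five}
\begin{gathered}\text{every arc-colored tournament with five nodes and three colors}\\ \text{contains a closed subgraph.}\end{gathered}
\end{equation}
These two cases suggest that the star coloring is optimal.

\medskip
\noindent\textbf{Conjecture} (\cite{cc}). \emph{Every arc-colored tournament with $n\ge4$ nodes and $m\le n-2$ colors contains a closed subgraph.}
\medskip

Let $F(m)$ be the maximum order of an arc-colored tournament with $m$ colors and no closed subgraph. By Example~\ref{ex:star} and \eqref{eq:cube}, $m+1\le F(m)\le 2^m$. For $m\ge3$ the conjecture is rephrased in \cite{cc} as the equality $F(m)=m+1$.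

\section{Results}\label{sec:results}

Let $D_6$ be the tournament on the nodes $1,\dots,6$ with the colors $\alpha,\beta,\gamma,\delta$ given in Table~\ref{tab:D6}, where $uv$ denotes the arc $(u,v)$. In each row the tails and the heads are disjoint, and each of the $15$ pairs of nodes is joined exactly once: the pairs $12,13,14,15,16$ have colors $\alpha,\gamma,\beta,\beta,\delta$, the pairs $23,24,25,26$ have colors $\beta,\delta,\gamma,\beta$, and the pairs $34,35,36,45,46,56$ have colors $\alpha,\gamma,\gamma,\delta,\delta,\alpha$.

\begin{table}[ht]
\centering
\begin{tabular}{c|l|l|l}
color & arcs & tails & heads\\ \hline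
$\alpha$ & $12,\ 34,\ 65$ & $1,3,6$ & $2,4,5$\\
$\beta$ & $14,\ 15,\ 23,\ 26$ & $1,2$ & $3,4,5,6$\\
$\gamma$ & $13,\ 52,\ 53,\ 63$ & $1,5,6$ & $2,3$\\
$\delta$ & $24,\ 54,\ 64,\ 61$ & $2,5,6$ & $1,4$
\end{tabular}
\caption{The arc-colored tournament $D_6$; $uv$ is the arc with tail $u$ and head $v$.}
\label{tab:D6}
\end{table}

\begin{theorem}\label{thm:six}
The arc-colored tournament $D_6$, with six nodes and four colors, contains no closed subgraph. Hence the conjecture is false.
\end{theorem}

The failure is not confined to six nodes, and it grows linearly with the number of colors.

\begin{theorem}\label{thm:linear}
For all $m\ge1$,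
\[F(m)\ \ge\ m+1+\Big\lfloor \frac{m+1}{5}\Big\rfloor .\]
For every $n\ge6$ there is an arc-colored tournament with $n$ nodes and $n-2$ colors without a closed subgraph. Consequently, with \eqref{eq:five}, the conjecture holds for order $n\ge 4$ if and only if $n\in\{4,5\}$, and the equality $F(m)=m+1$ holds for $m=3$ and fails for every $m\ge4$.
\end{theorem}

The threshold $m+1$ is nevertheless the right one for a natural relaxation. Lemma~\ref{lem:pairing} describes a closed subgraph by counting conditions that are linear in the set of chosen pairs, together with the requirement that each arc be used at most once. We now drop this requirement.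

\begin{definition}\label{def:weighted}
A \emph{weighted closed subgraph} of $D$ is an assignment of nonnegative integers $\mu(P)$, not all $0$, to the pairs $P$ of $D$ such that for every arc $e$
\begin{equation}\label{eq:balance}
\sum_{P\text{ closes }e}\mu(P)\;=\sum_{\text{tail-pairs }P\ni e}\mu(P)\;=\sum_{\text{head-pairs }P\ni e}\mu(P).
\end{equation}
The common value $z_e$ is the \emph{multiplicity} of $e$.
\end{definition}

Closed subgraphs are exactly the weighted closed subgraphs with all $z_e\le1$. Indeed, if $A'$ is closed, let $\mu$ be the indicator function of $M^+\cup M^-$; then all three sums in \eqref{eq:balance} are $1$ for $e\in A'$ and $0$ otherwise. Conversely, let all $z_e\le1$ and put $A'=\{e: z_e=1\}$. A pair $P$ with $\mu(P)>0$ forces multiplicity $1$ on its two arcs and on the arc it closes, and it has $\mu(P)=1$. So $A'$ is nonempty, and \eqref{eq:balance} says that the tail-pairs and the head-pairs of weight $1$ satisfy the conditions of Lemma~\ref{lem:pairing}.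

\begin{theorem}\label{thm:weighted}
Let $n\ge2$. Every arc-colored tournament with $n$ nodes and $m\le n-2$ colors contains a weighted closed subgraph. The bound is sharp: for every $m\ge1$, the maximum order of an arc-colored tournament with $m$ colors and no weighted closed subgraph is exactly $m+1$.
\end{theorem}

So every counterexample to the conjecture has a weighted closed subgraph, and only the bound $z_e\le 1$ fails. Theorems~\ref{thm:six}, \ref{thm:linear} and~\ref{thm:weighted} are proved in Sections~\ref{sec:six}, \ref{sec:join} and~\ref{sec:weighted}.

\section{The six-node tournament}\label{sec:six}

Each of the colors $\beta,\gamma,\delta$ has only two tails or only two heads, so all of its pairs of one type close the same arc. Since an arc is closed at most once, each of these colors contributes at most one pair of arcs. The few remaining possibilities force all three arcs of color $\alpha$, which parity forbids.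

\begin{proof}[Proof of Theorem~\ref{thm:six}]
Suppose that $A'$ is a closed subgraph of $D_6$, with $M^+$ and $M^-$ as in Lemma~\ref{lem:pairing}. We first show that $A'$ has either no arc or exactly two arcs of each color.

Color $\alpha$ has three arcs and $A'$ contains an even number of them. Color $\beta$ has the tails $1,2$, so each of its tail-pairs closes $12$. Distinct pairs of $M^+$ close distinct arcs, so $M^+$ has at most one pair of color $\beta$, and it consists of one of $14,15$ and one of $23,26$. Color $\gamma$ has the heads $2,3$, so each of its head-pairs closes $23$, and $M^-$ has at most one pair of color $\gamma$. Such a pair contains $52$, the only arc of color $\gamma$ with head $2$, and one of $13,53,63$. These are then all arcs of color $\gamma$ in $A'$, so they also form a pair of $M^+$ and have distinct tails; this excludes $53$. Color $\delta$ has the heads $1,4$, so each of its head-pairs closes $14$, and $M^-$ has at most one pair of color $\delta$. It contains $61$, the only arc of color $\delta$ with head $1$, and one of $24,54,64$, and $64$ is excluded because it has the same tail as $61$.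

Hence the arcs of $A'$ of each color that occurs form one of the rows of Table~\ref{tab:rows}, they are a pair of both $M^+$ and $M^-$, and at most one row of each color is \emph{used} in this way. By Lemma~\ref{lem:pairing}, an arc lies in $A'$ if and only if it belongs to a used row, and also if and only if it is closed by a used row.

\begin{table}[ht]
\centering
\begin{tabular}{c|c|c|c}
row & arcs & closes by tails & closes by heads\\ \hline
$\alpha_1$ & $12,\ 34$ & $13$ & $24$\\
$\alpha_2$ & $12,\ 65$ & $61$ & $52$\\
$\alpha_3$ & $34,\ 65$ & $63$ & $54$\\ \hline
$\beta_1$ & $14,\ 23$ & $12$ & $34$\\
$\beta_2$ & $14,\ 26$ & $12$ & $64$\\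
$\beta_3$ & $15,\ 23$ & $12$ & $53$\\
$\beta_4$ & $15,\ 26$ & $12$ & $65$\\ \hline
$\gamma_1$ & $52,\ 13$ & $15$ & $23$\\
$\gamma_2$ & $52,\ 63$ & $65$ & $23$\\ \hline
$\delta_1$ & $61,\ 24$ & $26$ & $14$\\
$\delta_2$ & $61,\ 54$ & $65$ & $14$
\end{tabular}
\caption{The possible nonempty color classes of a closed subgraph of $D_6$, with the two arcs that each of them closes.}
\label{tab:rows}
\end{table}

The arcs $64$ and $53$ belong to no row, so they are not in $A'$, and the rows $\beta_2,\beta_3$ that close them are not used.

Suppose that a row of color $\gamma$ is used. Then $52\in A'$, and only $\alpha_2$ closes $52$, so $\alpha_2$ is used. Both rows of color $\gamma$ close $23$, so $23\in A'$; it belongs only to $\beta_1$ and $\beta_3$, so $\beta_1$ is used.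

Suppose that a row of color $\delta$ is used. Then $61\in A'$, and only $\alpha_2$ closes $61$, so $\alpha_2$ is used. Both rows of color $\delta$ close $14$, so $14\in A'$; it belongs only to $\beta_1$ and $\beta_2$, so $\beta_1$ is used.

In both cases $\beta_1$ closes $34$, so $34\in A'$, while $12,65\in A'$ because $\alpha_2$ is used. Then $A'$ has three arcs of color $\alpha$, which is impossible. So $A'$ has no arc of color $\gamma$ or $\delta$. Every row of color $\alpha$ closes arcs of these two colors, so no such row is used and $12\notin A'$. Every row of color $\beta$ closes $12$, so no such row is used either. Thus $A'=\emptyset$, a contradiction.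
\end{proof}

The two cases are parallel because the permutation $(1\,2)(3\,4)(5\,6)$ of the nodes exchanges $\gamma$ and $\delta$, preserves $\beta$ and reverses the arcs of $\alpha$.

\begin{example}\label{ex:weightedD6}
With multiplicities the parity obstruction disappears, because one arc of color $\alpha$ can be doubled. Take a family of rows of Table~\ref{tab:rows}, give weight $1$ to the tail-pair and to the head-pair of each of them and weight $0$ to all other pairs. This is a weighted closed subgraph exactly when the arcs in the rows and the arcs closed by the rows agree as multisets. For the rows $\alpha_1,\alpha_2,\beta_1,\beta_4,\gamma_1,\delta_1$ both multisets consist of $12$ twice and of $13,14,15,61,23,24,52,26,34,65$ once. For the rows $\alpha_2,\alpha_3,\beta_1,\gamma_2,\delta_2$ both consist of $65$ twice and of $12,14,61,23,52,34,63,54$ once.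
\end{example}

\section{Joins and the linear lower bound}\label{sec:join}

To pass from $D_6$ to larger orders we need a way to glue tournaments that costs few colors and creates no closed subgraph. One new color suffices.

\begin{lemma}\label{lem:join}
Let $D_1=(N_1,A_1)$ and $D_2=(N_2,A_2)$ be arc-colored tournaments on disjoint node sets, with disjoint sets of $m_1$ and $m_2$ colors, neither containing a closed subgraph. Add all arcs from $N_1$ to $N_2$ in one new color $c_0$. The resulting \emph{join} is an arc-colored tournament with $m_1+m_2+1$ colors and no closed subgraph.
\end{lemma}

\begin{proof}
The class $c_0$ goes from $N_1$ to $N_2$, so it is directed bipartite. Let $(u,v)$ be an arc with $u\in N_1$, $v\in N_2$. An arc with tail $u$ has a color of $D_1$ or the color $c_0$, and an arc with tail $v$ has a color of $D_2$; so no tail-pair closes $(u,v)$. An arc with head $u$ has a color of $D_1$, and an arc with head $v$ has a color of $D_2$ or the color $c_0$; so no head-pair closes $(u,v)$.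

Suppose that $A'$ is a closed subgraph of the join, with $M^+$ and $M^-$ as in Lemma~\ref{lem:pairing}. Every arc of $A'$ is closed by some pair, so $A'\subseteq A_1\cup A_2$. As the color sets are disjoint, each pair of $M^+\cup M^-$ lies in $A_1$ or in $A_2$, and a pair in $A_r$ closes an arc of $A_r$. So for an index $r$ with $A'\cap A_r\neq\emptyset$, the pairs lying in $A_r$ partition $A'\cap A_r$ twice and close exactly its arcs, each once. Then $A'\cap A_r$ is a closed subgraph of $D_r$, a contradiction.
\end{proof}

Disjointness of the color sets cannot be dropped: if the arcs $(1,2)$ and $(3,4)$ have the same color, the join of $\{1,2\}$ with $\{3,4\}$ contains the closed $C_4$ of Example~\ref{ex:C4}.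

Call $n-m-1$ the \emph{excess} of an arc-colored tournament with $n$ nodes and $m$ colors. The excess is additive under joins, since
\[(n_1+n_2)-(m_1+m_2+1)-1=(n_1-m_1-1)+(n_2-m_2-1).\]
A single node has excess $0$, and $D_6$ has excess $1$. The conjecture says that positive excess forces a closed subgraph; joins of copies of $D_6$ have arbitrarily large excess and no closed subgraph.

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $k=\lfloor (m+1)/5\rfloor$. If $k=0$ the bound is Example~\ref{ex:star}. If $k\ge1$, join $k$ copies of $D_6$ with disjoint color sets one after another. The result has $4k+(k-1)=5k-1\le m$ colors and excess $k$. Then join $m-5k+1$ single nodes one after another; each adds one color and keeps the excess. We obtain $m$ colors and excess $k$, that is, $m+1+k$ nodes, and no closed subgraph by Theorem~\ref{thm:six} and Lemma~\ref{lem:join}. For $m\ge4$ we have $k\ge1$, so $F(m)\ge m+2$. For $n\ge6$, joining $n-6$ single nodes to $D_6$ gives $n$ nodes and excess $1$, that is, $n-2$ colors; so the conjecture fails for every $n\geq 6$.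

The case $n=4$ was settled in Section~\ref{sec:problem}. For $n=5$, fewer than three colors are impossible by \eqref{eq:cube}, and three colors are covered by \eqref{eq:five}. Finally, take a tournament with three colors and at least five nodes, and restrict it to five nodes. By \eqref{eq:cube} all three colors still occur, so by \eqref{eq:five} the restriction, and hence the tournament, contains a closed subgraph. Thus $F(3)\le4$, and Example~\ref{ex:star} gives equality.
\end{proof}

\section{Weighted closed subgraphs}\label{sec:weighted}

We prove Theorem~\ref{thm:weighted}. The conditions \eqref{eq:balance} are homogeneous and linear, so the absence of a weighted closed subgraph is witnessed by a solution of a dual system of inequalities, which assigns a weight to each pair of nodes. We then build a spanning tree greedily with respect to these weights and show that, after a suitable normalization, its $n-1$ edges have distinct colors.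

\subsection{Certificates}

\begin{definition}\label{def:cert}
A \emph{certificate} for $D$ consists of a real weight $w(ij)$ for each unordered pair of distinct nodes and, for each color $c$, a partition $N=S_c\cup T_c$ with all arcs of color $c$ going from $S_c$ to $T_c$ and a function $f_c:N\to\mathbb R$, such that
\begin{align}
f_c(i)+f_c(j)&>w(ij) &&\text{if $i\ne j$ both lie in $S_c$ or both lie in $T_c$,}\label{eq:same}\\
f_c(i)+f_c(k)&\le w(ik) &&\text{if $(i,k)$ is an arc of color $c$.}\label{eq:arc}
\end{align}
\end{definition}

One may read $f_c(i)+f_c(j)$ as an estimate of $w(ij)$ made by the color $c$: a color overestimates every pair that it does not separate, and it does not overestimate its own arcs. The smallest case shows how a closed subgraph contradicts this. In a tournament on the four nodes of Example~\ref{ex:C4}, color $\sigma_1$ has the sides $\{1,2\}$ and $\{3,4\}$, so with $f=f_{\sigma_1}$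
\[w(12)+w(34)<f(1)+f(2)+f(3)+f(4)\le w(13)+w(24).\]
Color $\sigma_2$ has the sides $\{1,3\}$ and $\{2,4\}$ and the arcs $(1,2),(3,4)$, and it gives $w(13)+w(24)<w(12)+w(34)$. So there is no certificate.

We use Gordan's theorem: for a real matrix $M$ with at least one column, exactly one of the following holds: there is a nonzero vector $\mu\ge0$ with $M\mu=0$, or there is a vector $y$ such that all entries of $y^{\top}M$ are positive.

\begin{lemma}\label{lem:dual}
An arc-colored tournament has a certificate if and only if it has no weighted closed subgraph.
\end{lemma}

\begin{proof}
Suppose that there are both a certificate and a weighted closed subgraph $\mu$. For a pair $P$ of color $c$ that closes the arc joining $i$ and $j$, the nodes $i,j$ lie on the same side of $c$; multiply \eqref{eq:same} by $\mu(P)$ and sum over all pairs. By \eqref{eq:balance} the right sides sum to $\sum_e z_e w(e)$, where $w(e)$ is the weight of the pair of ends of $e$. On the left, an arc $e=(i,k)$ of color $c$ contributes $z_ef_c(i)$ through the tail-pairs and $z_ef_c(k)$ through the head-pairs containing it, so by \eqref{eq:arc} the left sides sum to at most $\sum_e z_ew(e)$. As $\mu\neq0$, the summed inequality is strict, a contradiction.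

Conversely, suppose that there is no weighted closed subgraph. Write \eqref{eq:balance} as $M\mu=0$ with two equations for each arc $e$:
\[\sum_{\text{tail-pairs }P\ni e}\mu(P)-\sum_{P\text{ closes }e}\mu(P)=0,\qquad \sum_{\text{head-pairs }P\ni e}\mu(P)-\sum_{P\text{ closes }e}\mu(P)=0 .\]
There is no nonzero real solution $\mu\ge0$. Otherwise the polytope $\{\mu\geq 0: M\mu=0,\ \sum_P\mu(P)=1\}$ would be nonempty; a vertex of it is the unique solution of a linear system with integer coefficients, hence rational, and clearing denominators would give a weighted closed subgraph. Gordan's theorem gives multipliers $y^+_e$ and $y^-_e$ for the two equations of $e$. The column of a tail-pair $\{a,b\}$ closing $e$ has entries $+1$ in the first equations of $a$ and $b$, entries $-1$ in both equations of $e$, and zeros elsewhere; for a head-pair the entries $+1$ are in the second equations of $a$ and $b$. So, with $w(e)=y^+_e+y^-_e$,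
\begin{equation}\label{eq:gordan}
\begin{aligned}
y^+_a+y^+_b&>w(e)&&\text{if the tail-pair $\{a,b\}$ closes $e$,}\\
y^-_a+y^-_b&>w(e)&&\text{if the head-pair $\{a,b\}$ closes $e$.}
\end{aligned}
\end{equation}
(If $D$ has no pairs, \eqref{eq:gordan} is empty and any multipliers will do.) Since $D$ is a tournament, $w$ is a function of unordered pairs of nodes.

Fix a color $c$. For a tail $i$ of color $c$ let $f_c(i)$ be the minimum of $y^+_a$ over the arcs $a$ of color $c$ with tail $i$, and for a head $k$ of color $c$ let $f_c(k)$ be the minimum of $y^-_a$ over the arcs $a$ of color $c$ with head $k$. No node is both, so $f_c$ is well defined; here the bipartite structure of the color classes is used. For two distinct tails $i,j$, arcs attaining the two minima form a tail-pair closing the arc joining $i$ and $j$, and \eqref{eq:gordan} gives \eqref{eq:same}; for two distinct heads, use a head-pair. For an arc $e=(i,k)$ of color $c$ we have $f_c(i)\le y^+_e$ and $f_c(k)\le y^-_e$, which gives \eqref{eq:arc}. Let $T_c$ be the set of heads and $S_c=N\setminus T_c$. On the nodes that meet no arc of color $c$, let $f_c$ be a constant $L$ so large that $2L$ and all the sums $L+f_c(i)$, for tails $i$, exceed $\max w$. Then \eqref{eq:same} holds on all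 of $S_c$, and \eqref{eq:arc} does not involve these nodes.
\end{proof}

Certificates have a freedom that will be essential. For $\xi\in\mathbb R^N$, the \emph{shift}
\begin{equation}\label{eq:shift}
w(ij)\ \mapsto\ w(ij)-\xi_i-\xi_j,\qquad f_c\ \mapsto\ f_c-\xi
\end{equation}
subtracts the same number from both sides of each inequality \eqref{eq:same}, \eqref{eq:arc}, so it turns a certificate into a certificate.

\subsection{One greedy step}

\emph{Kruskal's algorithm} for the weights $w$ starts from the partition of $N$ into singletons. As long as there are two or more blocks, it picks a pair of nodes of minimum weight among the pairs lying in different blocks, and merges their blocks. It stops after $n-1$ steps. We use only this selection rule. A \emph{minimizer} of $f_c$ is a node at which $f_c$ attains its minimum over $N$. The next lemma ties the color picked at a step to the location of its minimizers.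

\begin{lemma}\label{lem:greedy}
Fix a certificate and a partition of $N$ into at least two blocks. Let $(x,y)$ be an arc of minimum weight among the arcs joining different blocks, let $c$ be its color, and let $X\ni x$ and $Y\ni y$ be the blocks. Then every minimizer of $f_c$ in $S_c$ lies in $X$, and every minimizer of $f_c$ in $T_c$ lies in $Y$.
\end{lemma}

\begin{proof}
We have $x\in S_c$ and $y\in T_c$. Let $p\in T_c\setminus Y$. Then $p\ne y$, and $p,y$ lie in different blocks, so by \eqref{eq:same}, minimality and \eqref{eq:arc},
\[f_c(p)+f_c(y)>w(py)\ge w(xy)\ge f_c(x)+f_c(y).\]
Hence $f_c(p)>f_c(x)$, and $p$ is not a minimizer. For $p\in S_c\setminus X$ we get $f_c(p)+f_c(x)>w(px)\ge w(xy)\ge f_c(x)+f_c(y)$, so $f_c(p)>f_c(y)$.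
\end{proof}

Suppose that $f_c$ has a minimizer $p\in S_c$ and a minimizer $q\in T_c$. The first time the algorithm picks the color $c$, it merges the block of $p$ with the block of $q$. A second pick would again need $p$ and $q$ in different blocks, so $c$ is picked at most once. With a single minimizer this argument gives nothing, and a color can indeed repeat.

\begin{example}\label{ex:three}
Take the star coloring on $\{1,2,3\}$: the arcs $(1,2),(1,3)$ have color $1$ and $(2,3)$ has color $2$. Let $S_1=\{1\}$, $S_2=\{1,2\}$, and
\[w(12)=w(13)=0,\quad w(23)=1,\qquad f_1=(-1,1,1),\quad f_2=(1,0,0).\]
This is a certificate: for color $1$ we have $1+1>w(23)$, $-1+1\le w(12)$ and $-1+1\le w(13)$; for color $2$ we have $1+0>w(12)$ and $0+0\le w(23)$. Kruskal's algorithm picks $12$ and $13$, both of color $1$, and $f_1$ has the single minimizer $1$. Now shift by $\xi=(-2,0,0)$. The functions become $(1,1,1)$ and $(3,0,0)$, and the weights of $12,13,23$ become $2,2,1$. The algorithm picks $23$, of color $2$, and then an arc of color $1$.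
\end{example}

So we want a shift after which every $f_c$ has two minimizers $p_c,q_c$, and we want them on opposite sides of $c$. The second property is not imposed directly; it will follow from Lemma~\ref{lem:greedy} once the edges $p_cq_c$ form a forest.

\subsection{Shifting to two minimizers}

\begin{lemma}\label{lem:potential}
Let $|N|=n\ge2$ and let $f_1,\dots,f_{n-1}:N\to\mathbb R$ be arbitrary. There are $\xi\in\mathbb R^N$ and, for each $c$, distinct minimizers $p_c,q_c$ of $f_c-\xi$ such that the $n-1$ edges $p_cq_c$ form a spanning tree on $N$.
\end{lemma}

For $n=2$ take $\xi=f_1$. For $n=3$ put $h=f_1-f_2$, number the nodes so that $h(1)\le h(2)\le h(3)$, and take $\xi=f_2+(h(1)-h(2),0,0)$. Then $f_1-\xi=(h(2),h(2),h(3))$ is minimized at $1,2$, and $f_2-\xi=(h(2)-h(1),0,0)$ is minimized at $2,3$. This is the shift used in Example~\ref{ex:three}. In general, conditions of the form ``$i$ minimizes $f_c-\xi$'' are the complementary slackness conditions of a transportation problem with costs $f_c(i)$. We choose its supplies and demands, $n$ and $n-1$, so that every vertex solution has a support of the required shape.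

\begin{proof}
Consider the linear program in the variables $\tau_{ci}$, $1\le c\le n-1$, $i\in N$:
\[\text{minimize }\sum_{c,i}f_c(i)\tau_{ci}\quad\text{subject to}\quad \tau\ge0,\quad \sum_i\tau_{ci}=n\ \ (\text{all }c),\quad \sum_c\tau_{ci}=n-1\ \ (\text{all }i).\]
The feasible set contains $\tau\equiv1$ and is bounded, so it is a nonempty polytope and the minimum is attained at a vertex $\tau$. The dual program maximizes $n\sum_c\eta_c+(n-1)\sum_i\xi_i$ subject to $\eta_c+\xi_i\le f_c(i)$ for all $c,i$. By linear programming duality it has an optimal solution $(\eta,\xi)$, and by complementary slackness $\eta_c+\xi_i=f_c(i)$ whenever $\tau_{ci}>0$. Thus $f_c-\xi\ge\eta_c$ everywhere, with equality at each $i$ with $\tau_{ci}>0$; every such $i$ is a minimizer of $f_c-\xi$.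

Let $H$ be the bipartite graph on $\{1,\dots,n-1\}$ and $N$ (taken as disjoint sets) whose edges are the pairs $ci$ with $\tau_{ci}>0$. It has $2n-1$ vertices.

\emph{$H$ is a forest.} A cycle of $H$ has even length. Adding $+\varepsilon$ and $-\varepsilon$ alternately to $\tau$ along it preserves all the sums, and for small $|\varepsilon|$ of either sign it preserves $\tau\ge0$. Then $\tau$ is the midpoint of two distinct feasible points, which is impossible for a vertex.

\emph{$H$ is connected.} All supplies and demands are positive, so $H$ has no isolated vertex, and each component has a nonempty index set $C'$ and a nonempty node set $V'$. Summing $\tau$ over the edges of the component in two ways gives $n|C'|=(n-1)|V'|$. As $n$ and $n-1$ are coprime, $n$ divides $|V'|$, so $V'=N$ and $|C'|=n-1$. Hence $H$ is a tree with $2n-2$ edges.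

\emph{Every index has degree $2$.} If $c$ had a single neighbor $i$, then $\tau_{ci}=n$ would exceed the demand $n-1$ of $i$. So the $n-1$ indices have degrees at least $2$, and these degrees sum to the number $2n-2$ of edges.

Let $p_c,q_c$ be the two neighbors of $c$. Replacing each path $p_c\,c\,q_c$ of $H$ by the edge $p_cq_c$ gives a connected multigraph on the $n$ nodes with $n-1$ edges, and such a multigraph is a spanning tree.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:weighted}}

In the star coloring on $m+1$ nodes there are no tail-pairs, so \eqref{eq:balance} gives $z_e=0$ for all $e$; every pair closes some arc, so all $\mu(P)$ vanish. Hence order $m+1$ is attained. It remains to show that a tournament $D$ with $n\ge2$ nodes, $m$ colors and no weighted closed subgraph has $m\ge n-1$. We may assume $m\le n-1$.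

Take a certificate from Lemma~\ref{lem:dual}. Apply Lemma~\ref{lem:potential} to the $m$ functions $f_c$ together with $n-1-m$ arbitrary further functions, and shift the certificate by the resulting $\xi$ as in \eqref{eq:shift}. We keep the names $w$ and $f_c$ for the shifted certificate. Now each color $c$ has distinct minimizers $p_c,q_c$ of $f_c$, and the $m$ edges $p_cq_c$ are distinct edges of a tree, so every subset of them is a forest.

Run Kruskal's algorithm for $w$, and let $C_t$ be the set of colors of the arcs picked in the first $t$ steps. We prove by induction on $t$, for $0\le t\le n-1$:
\begin{itemize}
\item[(a)] $|C_t|=t$;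
\item[(b)] the blocks after $t$ steps are the components of the forest on $N$ with the edges $p_cq_c$, $c\in C_t$;
\item[(c)] for each $c\in C_t$, one of $p_c,q_c$ lies in $S_c$ and the other in $T_c$.
\end{itemize}
Statement (b) is what links the two trees: the algorithm picks its own arcs, but it merges blocks as if it added the edges $p_cq_c$. For $t=0$ the three statements are trivial. Suppose that they hold for some $t<n-1$, and let step $t+1$ pick the arc $(x,y)$ of color $c$, joining the blocks $X\ni x$ and $Y\ni y$.

First, $c\notin C_t$. Otherwise (c) and Lemma~\ref{lem:greedy} put one of $p_c,q_c$ in $X$ and the other in $Y$, while (b) puts them in the same block. This gives (a) for $t+1$.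

Since $c\notin C_t$, the edge $p_cq_c$ together with the edges in (b) forms a forest, so $p_c$ and $q_c$ lie in different components, that is, in different blocks. By Lemma~\ref{lem:greedy} each of them lies in $X\cup Y$, so one lies in $X$ and the other in $Y$. Merging $X$ and $Y$ therefore has the same effect as adding the edge $p_cq_c$, which gives (b) for $t+1$. The minimizer in $X$ is not in $T_c$, for then it would lie in $Y$; so it lies in $S_c$. The minimizer in $Y$ is not in $S_c$, for then it would lie in $X$; so it lies in $T_c$. This gives (c) for $t+1$.

For $t=n-1$, statement (a) exhibits $n-1$ distinct colors, so $m\ge n-1$. Hence every arc-colored tournament with $m\le n-2$ colors has a weighted closed subgraph, and a tournament with $m$ colors and no weighted closed subgraph has at most $m+1$ nodes. \qed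

\begin{thebibliography}{9}

\bibitem{cc} \emph{Closed coloring}, \texttt{http://www.math.tau.ac.il/\%7Ehassin/cc.pdf}.

\end{thebibliography}
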